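
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The order of the center in a Camina pair $(G,Z(G))$}


\begin{abstract}
Let $G$ be a finite group with center $Z$, where $1<Z<G$, and suppose that every noncentral
element $g$ is conjugate to every element of the coset $gZ$. Then $G$ is a $p$-group for some
prime $p$. We prove that $|Z|\le |G:Z|^{1/2}$. We also show that equality forces $G/Z$ to have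
exponent $p$ and $G$ to have class $2$ or $3$, and that the bound is attained in both classes.
The proof compares commutation in $G$ with a linear family of nondegenerate alternating forms
over the field of $p$ elements. The dimension of such a family is bounded by means of the Pfaffian
and the Chevalley--Warning theorem.
\end{abstract}

\section{Introduction}

Let $G$ be a finite group and let $N$ be a normal subgroup with $1<N<G$. The pair $(G,N)$ is a
\emph{Camina pair} if every $g\in G\setminus N$ is conjugate in $G$ to every element of the coset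
$gN$. We study the case in which $N$ is the center $Z=Z(G)$. Since
$x^{-1}gx=g[g,x]$, where $[g,x]=g^{-1}x^{-1}gx$, the condition then says that
\begin{equation}\label{eq:camina}
\text{for all } g\in G\setminus Z \text{ and } z\in Z \text{ there is } x\in G
\text{ with } [g,x]=z .
\end{equation}
Every noncentral element, however it is chosen, thus reaches the whole center by
commutation. The commutator $[g,x]$ depends only on the cosets of $g$ and $x$ modulo $Z$, so the
center must be filled by commutators that come from $G/Z$. One expects that $Z$ cannot be too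
large compared with $G/Z$, and the question is how large it can be.

It is known that $G$ must be a $p$-group for some prime $p$ (a short proof is in
Lemma~\ref{lem:pgroup}) and that $|Z|<|G:Z|^{3/4}$. The question whether
$|Z|\le |G:Z|^{1/2}$ always holds is posed in \cite{SY}. The exponent $1/2$ is the natural guess.
The Heisenberg group of upper unitriangular $3\times3$ matrices over a field of $q$ elements has a
center of order $q$ and index $q^2$, and it satisfies \eqref{eq:camina}
(Example~\ref{ex:heisenberg}). When $G$ has class $2$, condition \eqref{eq:camina} is a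
statement about bilinear forms, and there the bound $1/2$ comes out of a count of zeros of a
polynomial (Section~\ref{sec:forms}). We show that the answer is yes in general.

\begin{theorem}\label{thm:main}
If $(G,Z(G))$ is a Camina pair, then $|Z(G)|\le |G:Z(G)|^{1/2}$.
\end{theorem}

The proof gives more. Write $|Z|=p^m$ and $|G:Z|=p^d$, let $p^e$ be the exponent of $G/Z$, and let
$c\ge1$ be the nilpotency class of $G/Z$. Theorem~\ref{thm:main} says that $2m\le d$.

\begin{theorem}\label{thm:more}
Let $(G,Z)$ be a Camina pair with $Z=Z(G)$, and keep the notation above.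
\begin{enumerate}
\item[(1)] $|G:Z|\ge (p|Z|)^e$. In particular, if $G/Z$ does not have exponent $p$, then
$d\ge 2m+2$.
\item[(2)] If $c\ge3$, then $d\ge 2m+\max(1,c-3)$. As $d$ is even, this gives $d\ge 2m+2$.
\item[(3)] If $|Z|=|G:Z|^{1/2}$, then $G/Z$ has exponent $p$ and $G$ has class $2$ or $3$. If
moreover $p=2$, then $G$ has class $2$ and $G/Z$ is elementary abelian.
\item[(4)] For a prime $p$ and integers $m,n\ge1$, a Camina pair $(G,Z(G))$ with $|Z(G)|=p^m$ and
$|G:Z(G)|=p^{2n}$ exists if and only if $m\le n$. For $m\le n$ it can be chosen of class $2$.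
For $p$ odd, $n\ge2$ and $1\le m\le n$ it can also be chosen of class $3$; thus both classes in
\textup{(3)} occur with equality.
\end{enumerate}
\end{theorem}

\paragraph{Plan of the proof.}
The model case is that of class $2$. There $G/Z$ is elementary abelian, $(x,y)\mapsto[x,y]$ induces
an alternating bilinear map from $G/Z$ to $Z$, and \eqref{eq:camina} says that composing it with any
nonzero functional on $Z$ gives a nondegenerate form. Section~\ref{sec:forms} bounds the dimension of
such a family of forms. If $G$ has larger class, commutation is neither bilinear nor $Z$-valued. We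
first remove the cases that are far from the model: Section~\ref{sec:exponent} treats $G/Z$ of
exponent greater than $p$, and Section~\ref{sec:class} treats $G/Z$ of class at least $3$. Both
cases give the bound with room to spare. Apart from the model case, what remains is $G/Z$ of class
$2$ and exponent $p$ with $p$ odd. There we correct the commutator to a bilinear map without
changing it at the pairs $(x,y)$ with $[x,y]\in Z$, which are the only pairs that
\eqref{eq:camina} speaks about (Section~\ref{sec:bilinear}). Section~\ref{sec:proofs} assembles the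
proofs, and Section~\ref{sec:sharp} gives the examples.

\section{First consequences of the definition}

\paragraph{Conventions.}
We write $x^y=y^{-1}xy$, $[x,y]=x^{-1}y^{-1}xy$ and $[x,y,z]=[[x,y],z]$. The lower central series is
$\gamma_1(G)=G$, $\gamma_{i+1}(G)=[\gamma_i(G),G]$, we put $G'=\gamma_2(G)$, and
$Z_2(G)$ is the preimage in $G$ of the center of $G/Z(G)$. The following standard facts are used:
\begin{gather}
[xy,z]=[x,z]^y[y,z],\qquad [x,yz]=[x,z][x,y]^z,\label{eq:comm}\\
[x,y^{-1},z]^y\,[y,z^{-1},x]^z\,[z,x^{-1},y]^x=1\quad\text{(Hall--Witt)},\label{eq:HW}\\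
[\gamma_i(G),\gamma_j(G)]\le\gamma_{i+j}(G).\label{eq:gamma}
\end{gather}
By \eqref{eq:comm}, if $K$ is a normal subgroup of a group $X$ and $x\in X$ is such that all
commutators $[x,y]$ with $y\in X$ are central modulo $K$, then $y\mapsto[x,y]K$ is a homomorphism
from $X$ to $X/K$.

\begin{lemma}\label{lem:pgroup}
If $(G,Z)$ is a Camina pair with $Z=Z(G)$, then $G$ is a $p$-group for some prime $p$.
\end{lemma}

\begin{proof}
Let $p$ be a prime divisor of $|Z|$, let $z\in Z$ have order $p$, and let $g$ have order prime to
$p$. Then $gz$ has order $p$ times the order of $g$, so $g$ is not conjugate to $gz$, and therefore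
$g\in Z$. Thus all elements of order prime to $p$ are central. If some prime $q\ne p$ divides $|G|$,
then elements of order $q$ are central, so $q$ divides $|Z|$, and the same argument shows that all
elements of order prime to $q$ are central. Now every element of prime power order is central.
Such elements generate $G$, so $G=Z$, a contradiction.
\end{proof}

From now on $(G,Z)$ is a Camina pair with $Z=Z(G)$. We put $H=G/Z$ and denote images in $H$ by bars.
As in the introduction, $|Z|=p^m$, $|H|=p^d$, and $H$ has class $c$ and exponent $p^e$. Note that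
$\gamma_i(H)=\gamma_i(G)Z/Z$.

For $g\in G\setminus Z$ let
\[
D(g)=\{x\in G:[g,x]\in Z\}.
\]
This is the preimage of $C_H(\bar g)$, hence a subgroup, and it is where the solutions $x$ of
\eqref{eq:camina} live.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] For $g\in G\setminus Z$ the map $x\mapsto[g,x]$ is a homomorphism from $D(g)$ onto $Z$
with kernel $C_G(g)$. In particular $|D(g):C_G(g)|=p^m$.
\item[(b)] $Z$ is elementary abelian.
\item[(c)] $|H:\gamma_2(H)|\ge p^m$.
\item[(d)] $d$ is even.
\end{enumerate}
\end{lemma}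

\begin{proof}
(a) For $x,y\in D(g)$ we have $[g,xy]=[g,y][g,x]^y=[g,x][g,y]$, since $[g,x]$ is central. The kernel
is clear, and \eqref{eq:camina} is the surjectivity.

(b) As $H\neq1$ is a $p$-group, $Z(H)$ contains an element of order $p$, so there is
$g\in Z_2(G)\setminus Z$ with $g^p\in Z$. Here $D(g)=G$, so $[g,G]=Z$ by (a). Since $[g,x]$ is
central, the first formula in \eqref{eq:comm} gives $[g,x]^p=[g^p,x]=1$ for all $x$. So every
element of $Z$ has order dividing $p$.

(c) Let $g\in Z_2(G)\setminus Z$. Then $D(g)=G$ and $G/C_G(g)\cong Z$ is abelian of order $p^m$.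
Hence $G'Z\le C_G(g)$ and $|H:\gamma_2(H)|=|G:G'Z|\ge|G:C_G(g)|=p^m$.

(d) Let $\lambda\neq1$ be an irreducible character of $Z$ and let $\chi$ be an irreducible character
of $G$ lying over $\lambda$, so that $\chi(gz)=\chi(g)\lambda(z)$ for $g\in G$, $z\in Z$. If
$g\notin Z$, choose $z$ with $\lambda(z)\ne1$; since $g$ and $gz$ are conjugate,
$\chi(g)=\chi(g)\lambda(z)$, and so $\chi(g)=0$. On $Z$ we have $|\chi|=\chi(1)$. The norm of $\chi$
is therefore $|Z|\chi(1)^2/|G|$. It equals $1$, so $p^d=|G:Z|=\chi(1)^2$ is a square.
\end{proof}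

\section{The model case: spaces of alternating forms}\label{sec:forms}

A bilinear form $\omega$ is \emph{alternating} if $\omega(x,x)=0$ for all $x$; its matrix is
then skew-symmetric with zero diagonal. Such a form on a space of odd dimension is
degenerate. For an alternating $2n\times2n$ matrix $A$ the \emph{Pfaffian} $\operatorname{Pf}(A)$ is
a polynomial with integer coefficients in the entries of $A$, homogeneous of degree $n$, with
$\operatorname{Pf}(A)^2=\det A$. The \emph{Chevalley--Warning theorem} implies that
a homogeneous polynomial over $\mathbb F_p$ of degree $n\ge1$ in more than $n$ variables has a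
nontrivial zero.

\paragraph{Dimension four by hand.}
To show the idea, suppose that $H$ is elementary abelian of order $p^4$. Then $G'\le Z$, so $[x,y]$
depends bimultiplicatively on $\bar x,\bar y$, and for every $\lambda$ in
$Z^*=\operatorname{Hom}(Z,\mathbb F_p)$ we obtain an alternating form
$\omega_\lambda(\bar x,\bar y)=\lambda([x,y])$ on $H\cong\mathbb F_p^4$. If $\lambda\neq0$ this form
is nondegenerate: for $\bar x\ne\bar1$ we have $[x,G]=Z$, so $\lambda([x,y])\neq0$ for some $y$.

We claim that $|Z|\le p^2$. Suppose that $|Z|\geq p^3$, choose linearly independent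
$\lambda_1,\lambda_2,\lambda_3\in Z^*$, and for $s=(s_1,s_2,s_3)\in\mathbb F_p^3$ let
$\lambda=s_1\lambda_1+s_2\lambda_2+s_3\lambda_3$. The matrix entries $a_{ij}$ of $\omega_\lambda$ are
linear forms in $s$, and
\[
f(s)=\operatorname{Pf}(\omega_\lambda)=a_{12}a_{34}-a_{13}a_{24}+a_{14}a_{23}
\]
is zero or a quadratic form in three variables. As $1-f(s)^{p-1}$ is $1$ if $f(s)=0$ and $0$
otherwise, the number of zeros of $f$ in $\mathbb F_p^3$ is modulo $p$ equal to
$\sum_s\bigl(1-f(s)^{p-1}\bigr)=-\sum_s f(s)^{p-1}$. Every monomial of $f^{p-1}$ has degree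
$2(p-1)<3(p-1)$, so in it some variable $s_i$ occurs with an exponent $k<p-1$, and
$\sum_{s_i\in\mathbb F_p}s_i^{k}=0$ for $0\le k<p-1$ (with $s_i^0=1$). So the number of zeros is
divisible by $p$. Since $s=0$ is a zero, there is another zero $s\neq0$. There
$\lambda\ne0$ and $\det\omega_\lambda=f(s)^2=0$, contrary to nondegeneracy.

The same argument, with the general Chevalley--Warning theorem, works in every dimension.

\begin{lemma}\label{lem:forms}
Let $V$ be an $\mathbb F_p$-space of dimension $d\ge1$, let $\Lambda$ be an $\mathbb F_p$-space of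
dimension $m\ge1$, and let $\lambda\mapsto\omega_\lambda$ be a linear map from $\Lambda$ to the
alternating forms on $V$ such that $\omega_\lambda$ is nondegenerate for every $\lambda\ne0$. Then
$d$ is even and $2m\le d$.
\end{lemma}

\begin{proof}
Since a nondegenerate alternating form exists on $V$, we have $d=2n$ with $n\ge1$. Fix bases of $V$
and $\Lambda$. The matrix entries of $\omega_\lambda$ are linear in the $m$ coordinates of
$\lambda$, so $\operatorname{Pf}(\omega_\lambda)$ is a polynomial in these coordinates which is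
zero or homogeneous of degree $n$. It does not vanish at any $\lambda\neq0$. By the
Chevalley--Warning theorem $m\le n$.
\end{proof}

When $G$ has class greater than $2$, some commutators lie outside $Z$. But nondegeneracy came from
\eqref{eq:camina}, which for each $x\notin Z$ provides elements $y$ with $[x,y]\in Z$. So a bilinear
map that agrees with commutation at the pairs $(x,y)$ with $[x,y]\in Z$ is good enough, and it may
take values outside $Z$ elsewhere.

\begin{proposition}\label{prop:criterion}
Suppose that there are
\begin{itemize}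
\item an operation $\oplus$ making the set $H$ an elementary abelian $p$-group with identity
$\bar1$,
\item an elementary abelian group $M$ with $Z\le M\le G$,
\item an alternating map $B:H\times H\to M$, bilinear with respect to $\oplus$, such that
\begin{equation}\label{eq:star}
B(\bar x,\bar y)=[x,y]\quad\text{whenever } [x,y]\in Z .
\end{equation}
\end{itemize}
Then $2m\le d$. In particular $2m\le d$ if $H$ is elementary abelian.
\end{proposition}

\begin{proof}
Regard $(H,\oplus)$ and $M$ as $\mathbb F_p$-spaces; $H$ has dimension $d\ge1$. Let $\pi:M\to Z$ be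
a linear projection, that is, $\pi|_Z=\mathrm{id}$. For $\lambda\in Z^*$ put
$\omega_\lambda=\lambda\circ\pi\circ B$. This is an alternating form on $H$ and depends linearly on
$\lambda$. Let $\lambda\neq0$ and $\bar x\neq\bar1$. By Lemma~\ref{lem:basic}(a),
$[x,D(x)]=Z$, so there is $y$ with $[x,y]\in Z$ and $\lambda([x,y])\ne0$. By \eqref{eq:star},
$\omega_\lambda(\bar x,\bar y)=\lambda([x,y])\ne0$. So $\omega_\lambda$ is nondegenerate for
$\lambda\neq0$, and Lemma~\ref{lem:forms} with $\Lambda=Z^*$, of dimension $m$, gives $2m\le d$.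

If $H$ is elementary abelian, take for $\oplus$ the multiplication of $H$, $M=Z$ and
$B(\bar x,\bar y)=[x,y]$.
\end{proof}

\begin{example}\label{ex:heisenberg}
Let $q=p^n$. On $\mathbb F_q^3$ let
\[
(a,b,c)(a',b',c')=(a+a',\,b+b',\,c+c'+ab').
\]
This is the Heisenberg group: $(a,b,c)$ stands for the unitriangular matrix with entries $a,b$
next to the diagonal and $c$ in the corner. The commutator of the two displayed elements is
$(0,0,ab'-a'b)$. If $(a,b)\ne(0,0)$, then $ab'-a'b$ takes all values in $\mathbb F_q$. So the center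
is $\{(0,0,c)\}$, of order $q$ and index $q^2$, and the group with its center is a Camina pair of
class $2$ with $d=2m=2n$.

It is instructive to see the Pfaffian in this case of equality. The functionals on the center are
$c\mapsto\operatorname{Tr}(\mu c)$ with $\mu\in\mathbb F_q$, where $\operatorname{Tr}$ is the trace
to $\mathbb F_p$, and they give the forms
\[
\omega_\mu\bigl((a,b),(a',b')\bigr)=\operatorname{Tr}\bigl(\mu(ab'-a'b)\bigr)
=\omega_1\bigl((\mu a,\mu b),(a',b')\bigr).
\]
Multiplication by $\mu$ on $\mathbb F_q^2$ has determinant $\mathrm N(\mu)^2$, where $\mathrm N$ is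
the norm to $\mathbb F_p$. Hence $\det\omega_\mu=\mathrm N(\mu)^2\det\omega_1$, as polynomials in the
coordinates of $\mu$, and so
$\operatorname{Pf}(\omega_\mu)=\pm\mathrm N(\mu)\operatorname{Pf}(\omega_1)$ with one fixed sign,
which is $+$ by $\mu=1$. The norm is a form of degree $n$ in $n$ variables without nontrivial
zeros. It is extremal for the Chevalley--Warning theorem.
\end{example}

\section{Large exponent}\label{sec:exponent}

In the class $2$ case $[g^p,x]=[g,x]^p=1$, so $H$ has exponent $p$. In general a $p$-th power need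
not be central, but passing from $g$ to $g^p$ enlarges the centralizer, and this can be iterated.

\begin{proposition}\label{prop:exponent}
$d\ge e(m+1)$. In particular $d\ge 2m+2$ if $e\ge2$.
\end{proposition}

\begin{proof}
Choose $g\in G$ with $\bar g$ of order $p^e$ and put $g_i=g^{p^i}$; so $g_i\notin Z$ for
$0\le i\le e-1$. Let $x\in D(g_i)$. Then $g_i^x=g_i\zeta$ with $\zeta\in Z$, and
$g_{i+1}^x=(g_i\zeta)^p=g_{i+1}\zeta^p=g_{i+1}$ because $Z$ has exponent $p$. Hence
$D(g_i)\le C_G(g_{i+1})$. For $0\le i\le e-2$, Lemma~\ref{lem:basic}(a) applied to $g_{i+1}$ yields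
\[
|D(g_{i+1})|=p^m|C_G(g_{i+1})|\ge p^m|D(g_i)| .
\]
Therefore
\[
p^{d+m}=|G|\ge|D(g_{e-1})|\ge p^{m(e-1)}|D(g_0)|=p^{me}|C_G(g)|\ge p^{me}|\langle g\rangle Z|
=p^{me+e+m},
\]
so $d\ge e(m+1)$.
\end{proof}

\section{Large class}\label{sec:class}

Suppose now that $c\ge3$. We look for an element $w\notin Z$ that is central modulo $Z$ and lies
as deep as possible in the lower central series. By Lemma~\ref{lem:basic}(a) the centralizer
of such an element has index exactly $p^m$. If we find a large subgroup $T$ that centralizes $w$, then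
$p^m\le|G:T|$. The Hall--Witt identity produces $T$: if $w=[u,v]$, then an element $t$ centralizes
$w$ as soon as it commutes with $u$ modulo $Z$ and commutes with $v$ modulo a normal subgroup that
is centralized by $u$. Together these two requirements define a subgroup of index less than
$|\gamma_2(H)|$, so $p^m<|\gamma_2(H)|$. The second half of the bound comes from
$|H:\gamma_2(H)|\ge p^m$.

\begin{proposition}\label{prop:class}
Let $c\ge3$, and put $\delta=1$ if $c=3$ and $\delta=c-3$ if $c\ge4$. Then $d\ge 2m+\delta$.
\end{proposition}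

\begin{proof}
Since $\gamma_{c+1}(H)=1$, we have $\gamma_{c+1}(G)\le Z$ and $\gamma_{c+2}(G)=1$. Since
$\gamma_c(H)\ne1$, there are $u\in\gamma_{c-1}(G)$ and $v\in G$ with $w=[u,v]\notin Z$. As
$\bar w\in\gamma_c(H)\le Z(H)$, we have $D(w)=G$ and
\begin{equation}\label{eq:index}
|G:C_G(w)|=p^m .
\end{equation}

\emph{The subgroup $R$.} Let $R=\gamma_3(H)$ if $c\ge4$, and $R=\langle\bar u\rangle\gamma_3(H)$ if
$c=3$. In the latter case $\bar u\in\gamma_2(H)$. In both cases $\gamma_3(H)\le R\le\gamma_2(H)$, and
$R$ is normal in $H$ because $\gamma_2(H)/\gamma_3(H)$ is central in $H/\gamma_3(H)$. If $c=3$, then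
$\gamma_3(H)$ is central in $H$ while $[\bar u,\bar v]\neq\bar1$, so $\bar u\notin\gamma_3(H)$ and
$|R|\ge p\,|\gamma_3(H)|$.

\emph{The subgroup $T$ and its index.} Let
\[
T=\{t\in G:[\bar u,\bar t]=\bar1 \text{ and } [\bar v,\bar t]\in R\}.
\]
The map $t\mapsto[\bar u,\bar t]$ is a homomorphism to $\gamma_c(H)$, since $\gamma_c(H)$ is central
in $H$. The map $t\mapsto[\bar v,\bar t]R$ is a homomorphism to $\gamma_2(H)/R$, since this
group is central in $H/R$. Hence $T$ is a subgroup and
\begin{equation}\label{eq:T}
|G:T|\le|\gamma_c(H)|\cdot|\gamma_2(H):R|\le|\gamma_2(H)|\,p^{-\delta}.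
\end{equation}
For $c=3$ the last step is $|R|\ge p|\gamma_3(H)|$. For $c\ge4$ it is
$|\gamma_3(H):\gamma_c(H)|\ge p^{c-3}$, which holds because the chain
$\gamma_3(H)>\gamma_4(H)>\dots>\gamma_c(H)$ is strictly decreasing.

\emph{$T$ centralizes $w$.} Let $t\in T$. By \eqref{eq:HW} for the triple $(u,v^{-1},t)$,
\[
[u,v,t]^{v^{-1}}\,[v^{-1},t^{-1},u]^{t}\,[t,u^{-1},v^{-1}]^{u}=1 .
\]
The elements $u$ and $t$ commute modulo $Z$, so $[t,u^{-1}]\in Z$ and the third factor is $1$. Let
$\tilde R$ be the preimage of $R$ in $G$. The elements $v$ and $t$ commute modulo $\tilde R$, so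
$[v^{-1},t^{-1}]\in\tilde R$. Now $\tilde R$ is $\gamma_3(G)Z$ or $\langle u\rangle\gamma_3(G)Z$,
and $u$ centralizes it: $u$ commutes with itself, with $Z$, and with $\gamma_3(G)$, because
$[\gamma_3(G),\gamma_{c-1}(G)]\le\gamma_{c+2}(G)=1$ by \eqref{eq:gamma}. So the second factor is $1$
as well, and $[w,t]=1$.

\emph{Conclusion.} By \eqref{eq:index} and \eqref{eq:T},
$p^m=|G:C_G(w)|\le|G:T|\le|\gamma_2(H)|p^{-\delta}$. Together with Lemma~\ref{lem:basic}(c),
\[
p^d=|H:\gamma_2(H)|\cdot|\gamma_2(H)|\ge p^m\cdot p^{m+\delta}. \qedhere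
\]
\end{proof}

\begin{remark}
The choice $R=\gamma_3(H)$ for all $c\ge3$ would already give $2m\le d$; the larger $R$ for $c=3$
gains the extra factor $p$. The hypothesis $c\ge3$ enters in \eqref{eq:T}, through
$\gamma_c(H)\le\gamma_3(H)\le R$. For $c=2$ and $R=\gamma_3(H)=1$ the rest of the argument goes
through, but it only gives $p^m\le|\gamma_2(H)|^2$. A different method is needed there.
\end{remark}

\section{Quotients of class two and exponent $p$}\label{sec:bilinear}

The case left open is $c\le2$ and $H$ of exponent $p$. If $p=2$, then $H$ is abelian, so $H$ is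
elementary abelian and Proposition~\ref{prop:criterion} applies; it also applies if $c=1$. So let
$p$ be odd and $c=2$. We construct the data required by Proposition~\ref{prop:criterion}. There are
two difficulties: $H$ is not abelian, and the commutator map of $G$, which has class at most $3$, is
not bilinear. Both are repaired by explicit correction terms with coefficient $\tfrac12$.

\begin{proposition}\label{prop:bilinear}
Let $p$ be odd, and suppose that $H$ has class $2$ and exponent $p$. Then there are $\oplus$, $M$
and $B$ as in Proposition~\ref{prop:criterion}. Consequently $2m\le d$.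
\end{proposition}

The proof occupies the rest of this section. Since $\gamma_3(H)=1$, we have
\[
\gamma_3(G)\le Z,\qquad \gamma_4(G)=1 .
\]

\paragraph{The group $M$.} Let $M=G'Z$. By \eqref{eq:gamma}, $[G',G']\le\gamma_4(G)=1$, so $M$ is
abelian. \emph{$M$ is elementary abelian.} Since $M$ is generated by $Z$ and the commutators, it
suffices to show that $k=[x,y]$ satisfies $k^p=1$ for all $x,y\in G$. Since
$[k,x]\in\gamma_3(G)\le Z$ commutes with $x$ and $k$, the relation $kx=xk[k,x]$ gives
$(xk)^p=x^pk^p[k,x]^{p(p-1)/2}$. As $p$ is odd, $p$ divides $p(p-1)/2$, and $Z$ has exponent $p$. So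
\[
(x^y)^p=(xk)^p=x^pk^p .
\]
On the other hand $x^p\in Z$ because $H$ has exponent $p$, so $(x^y)^p=(x^p)^y=x^p$. Hence $k^p=1$.

From now on $M$ is written additively, as an $\mathbb F_p$-space. For $k\in M$ the notations
$k^{-1/2}$ and $-\tfrac12k$ mean the same element, where $-\tfrac12\in\mathbb F_p$ is represented by
the integer $(p-1)/2$. We use exponents $\pm\tfrac12$ in the same sense in $\gamma_2(H)=M/Z$, which
we keep multiplicative.

\paragraph{The addition on $H$.} Put
\[
\bar x\oplus\bar y=\bar x\,\bar y\,[\bar x,\bar y]^{-1/2}.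
\]
Commutators in $H$ are central, bimultiplicative and of order dividing $p$. From
$\bar x\bar y=\bar y\bar x[\bar x,\bar y]$ we get
\[
\bar y\oplus\bar x=\bar y\bar x[\bar x,\bar y]^{1/2}=\bar x\bar y[\bar x,\bar y]^{-1/2}
=\bar x\oplus\bar y .
\]
Both $(\bar x\oplus\bar y)\oplus\bar z$ and $\bar x\oplus(\bar y\oplus\bar z)$ are equal to
$\bar x\bar y\bar z\,([\bar x,\bar y][\bar x,\bar z][\bar y,\bar z])^{-1/2}$. On powers of a
single element $\oplus$ agrees with multiplication. So $(H,\oplus)$ is an elementary abelian
$p$-group with identity $\bar1$.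

\paragraph{The trilinear map $t$.} Put $t(x,y,z)=[x,y,z]\in\gamma_3(G)\le Z$. For $k,k'\in M$ and
$g,g'\in G$ we have $[k,g]\in\gamma_3(G)\le Z$, so by \eqref{eq:comm}
\[
[kk',g]=[k,g]+[k',g],\qquad [k,gg']=[k,g]+[k,g'] .
\]
Also by \eqref{eq:comm}, $[xx',y]\equiv[x,y][x',y]$ and $[x,yy']\equiv[x,y][x,y']$ modulo
$\gamma_3(G)$, which is central. Hence $t$ is additive in each of its three variables. Since
$[y,x]=[x,y]^{-1}$,
\begin{equation}\label{eq:skew}
t(x,y,z)=-t(y,x,z),\qquad t(x,x,z)=0 .
\end{equation}
If one of the arguments is in $M$, then $t(x,y,z)=0$: if $x$ or $y$ is in $M$, then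
$[x,y]\in[M,G]\le Z$, and if $z\in M$, then $[[x,y],z]\in[M,M]=1$. In particular $t(x,y,z)$ depends
only on $\bar x,\bar y,\bar z$. Finally, the three factors of the Hall--Witt identity \eqref{eq:HW}
are central, so the exponents $y$, $z$, $x$ can be dropped, and $t(x,y^{-1},z)=-t(x,y,z)$ by
additivity. The identity becomes
\begin{equation}\label{eq:J}
t(x,y,z)+t(y,z,x)+t(z,x,y)=0 .
\end{equation}

\paragraph{How far commutation is from being bilinear.} Let $x,y,y'\in G$. The element
$\bar y\oplus\bar y'$ is represented by $yy'k$ with $k=[y,y']^{-1/2}\in M$. As $M$ is abelian,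
\eqref{eq:comm} gives
\begin{align*}
[x,yy'k]&=[x,k]+[x,yy'] ,\\
[x,k]&=-[k,x]=\tfrac12\,t(y,y',x),\\
[x,yy']&=[x,y']+[x,y]^{y'}=[x,y]+[x,y']+t(x,y,y') .
\end{align*}
By \eqref{eq:J} and \eqref{eq:skew},
$t(y,y',x)=-t(x,y,y')-t(y',x,y)=-t(x,y,y')+t(x,y',y)$. So
\begin{equation}\label{eq:defect}
[x,yy'k]=[x,y]+[x,y']+\tfrac12\bigl(t(x,y,y')+t(x,y',y)\bigr).
\end{equation}
The error term is symmetric in $y$ and $y'$, and it is the polarization of the function
$y\mapsto\tfrac12t(x,y,y)$, which is quadratic in $y$. Subtracting this function from $[x,y]$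
makes the commutator additive in $y$. Subtracting also $\tfrac12t(x,y,x)$, which is additive in $y$
already, restores antisymmetry.

\paragraph{The map $B$.} Accordingly we define
\[
B(\bar x,\bar y)=[x,y]-\tfrac12\,t(x,y,x)-\tfrac12\,t(x,y,y)\in M .
\]
All terms depend only on $\bar x$ and $\bar y$. By \eqref{eq:skew}, $B(\bar x,\bar x)=0$, and
\[
B(\bar y,\bar x)=-[x,y]+\tfrac12t(x,y,y)+\tfrac12t(x,y,x)=-B(\bar x,\bar y).
\]

\emph{Bilinearity.} Since $t$ is additive and vanishes on arguments in $M$,
\begin{align*}
t(x,yy'k,x)&=t(x,y,x)+t(x,y',x),\\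
t(x,yy'k,yy'k)&=t(x,y,y)+t(x,y',y')+t(x,y,y')+t(x,y',y).
\end{align*}
Combining these with \eqref{eq:defect} we find that the terms $t(x,y,y')+t(x,y',y)$ cancel and
\[
B(\bar x,\bar y\oplus\bar y')=B(\bar x,\bar y)+B(\bar x,\bar y').
\]
By antisymmetry $B$ is also additive in the first variable. So $B$ is alternating and
$\mathbb F_p$-bilinear on $(H,\oplus)$.

\emph{Agreement with commutation.} If $[x,y]\in Z$, then $t(x,y,\cdot)=0$ and
$B(\bar x,\bar y)=[x,y]$. This is \eqref{eq:star}, and Proposition~\ref{prop:bilinear} is
proved. \qed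

\medskip
The exponent of $H$ was used twice: it makes $(H,\oplus)$ a vector space over $\mathbb F_p$, and the
relation $x^p\in Z$ is what makes $M$ elementary abelian, so that a projection $M\to Z$ exists.

\section{Proof of the bound and the case of equality}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We have to show $2m\le d$. If $c\ge3$, this follows from Proposition~\ref{prop:class}. If $H$ does
not have exponent $p$, then $e\ge2$ and it follows from Proposition~\ref{prop:exponent}. Otherwise
$c\le2$ and $H$ has exponent $p$. If $H$ is abelian, which is automatic for $p=2$, use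
Proposition~\ref{prop:criterion}; if not, then $p$ is odd, $c=2$, and
Proposition~\ref{prop:bilinear} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}\textup{(1)--(3)}]
(1) is Proposition~\ref{prop:exponent}.

(2) Proposition~\ref{prop:class} gives $d\ge2m+\delta$ with $\delta=\max(1,c-3)\ge1$, and $d$ is even
by Lemma~\ref{lem:basic}(d).

(3) Let $d=2m$. By (1), $G/Z$ has exponent $p$, and by (2), $c\le2$. So $G$ has class at most $3$. It
is not abelian since $Z<G$; its class is $2$ or $3$. If $p=2$, then $G/Z$ has exponent $2$, so it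
is elementary abelian and $G$ has class $2$.
\end{proof}

\section{Sharpness}\label{sec:sharp}

We prove Theorem~\ref{thm:more}(4). The ``only if'' part is Theorem~\ref{thm:main}.

\paragraph{Reduction to $m=n$.} Let $(G,Z)$ be a Camina pair with $Z=Z(G)$ and let $Y<Z$. In $G/Y$
every element outside $Z/Y$ is conjugate to its whole coset of $Z/Y$, as one sees by applying
$G\to G/Y$. Since $Z/Y\ne1$, such an element is not central. Hence $Z(G/Y)=Z/Y$ and $(G/Y,Z/Y)$ is a
Camina pair with $|G/Y:Z/Y|=|G:Z|$. If $|Z|=p^n$, then for $1\le m\le n$ we can choose $Y$ with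
$|Z/Y|=p^m$. So it suffices to treat $m=n$, as long as we control the class of the quotients.

\paragraph{Class $2$.} Let $q=p^n$. The Heisenberg group over $\mathbb F_q$
(Example~\ref{ex:heisenberg}) has $|Z|=q$ and $|G:Z|=q^2$. Its quotients $G/Y$ as above have class
at most $2$, and they are not abelian because $Z(G/Y)=Z/Y$. So they have class $2$.

\paragraph{Class $3$.} Let $p$ be odd, $n\ge2$ and $q=p^n$. As $n\ge2$, there is a nontrivial
automorphism $\sigma$ of $\mathbb F_q$; we write $a^\sigma$ for its values. On $\mathbb F_q^3$ put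
\begin{gather*}
(a_1,b_1,c_1)(a_2,b_2,c_2)=\bigl(a_1+a_2,\ b_1+b_2+a_1a_2^\sigma,\
c_1+c_2+b_1a_2+g(a_1,a_2)\bigr),\\
g(a_1,a_2)=a_1a_2^\sigma a_2+\tfrac12a_1^2a_2^\sigma .
\end{gather*}

\emph{This is a group.} Associativity is clear in the first coordinate. In the second it
holds since $a_1a_2^\sigma$ is biadditive. In the third coordinate, the two bracketings of a triple
product are
\begin{gather*}
c_1+c_2+c_3+b_1a_2+g(a_1,a_2)+(b_1+b_2+a_1a_2^\sigma)a_3+g(a_1+a_2,a_3),\\
c_1+c_2+c_3+b_2a_3+g(a_2,a_3)+b_1(a_2+a_3)+g(a_1,a_2+a_3),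
\end{gather*}
so we need
\[
g(a_2,a_3)-g(a_1+a_2,a_3)+g(a_1,a_2+a_3)-g(a_1,a_2)=a_1a_2^\sigma a_3 .
\]
The summand $a_1a_2^\sigma a_2$ of $g$ contributes to the left side
\[
-a_1a_3^\sigma a_3+a_1\bigl((a_2+a_3)^\sigma(a_2+a_3)-a_2^\sigma a_2\bigr)
=a_1a_2^\sigma a_3+a_1a_2a_3^\sigma ,
\]
and the summand $\tfrac12a_1^2a_2^\sigma$ contributes
$\tfrac12\bigl(a_2^2-(a_1+a_2)^2+a_1^2\bigr)a_3^\sigma=-a_1a_2a_3^\sigma$. The sum is
$a_1a_2^\sigma a_3$, as required. Since $g(a,0)=g(0,a)=0$, the element $(0,0,0)$ is an identity. Left
and right translations are injective, as one sees by comparing coordinates in the order $a,b,c$. A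
finite cancellative monoid is a group; call it $G$.

\emph{The pair is a Camina pair.} Let $Z=\{(0,0,c)\}$. Because $g(a,0)=g(0,a)=0$, the elements of
$Z$ are central and multiplication by $(0,0,z)$ adds $z$ to the third coordinate. We have
\[
(a,b,c)(0,b',0)=(a,b+b',c),\qquad(0,b',0)(a,b,c)=(a,b+b',c+ab'),
\]
so $[(a,b,c),(0,b',0)]=(0,0,-ab')$. Likewise
\[
(0,b,c)(x,0,0)=(x,b,c+bx),\qquad (x,0,0)(0,b,c)=(x,b,c),
\]
so $[(0,b,c),(x,0,0)]=(0,0,bx)$. An element outside $Z$ has $a\ne0$ or $a=0\neq b$. In the
first case the first formula, in the second case the second formula, shows that its commutators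
include all of $Z$; so it is conjugate to its whole coset of $Z$. Hence $Z(G)=Z$ and $(G,Z)$ is
a Camina pair with $|Z|=q$ and $|G:Z|=q^2$.

\emph{The class is $3$.} In $G/Z$, written as the set of pairs $(a,b)$, the commutator of
$(a_1,b_1)$ and $(a_2,b_2)$ is $(0,a_1a_2^\sigma-a_2a_1^\sigma)$, and the elements $(0,b)$ are central.
For $a_1=1$ the second coordinate is $a_2^\sigma-a_2$, which is not always $0$. So $G/Z$ has class
$2$ and $\gamma_3(G)\le Z$. Let $w\in G'\setminus Z$. Then $\bar w$ is central in $G/Z$, so $[w,G]=Z$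
by Lemma~\ref{lem:basic}(a). Hence $\gamma_3(G)=Z$. For every $Y<Z$ we have
$\gamma_3(G/Y)=Z/Y\ne1$ and $\gamma_4(G/Y)=1$, so $G$ and all the quotients $G/Y$ have class $3$.
This completes the proof of Theorem~\ref{thm:more}. \qed

\begin{example}
Let us see what the construction of Section~\ref{sec:bilinear} does to this group. Its hypotheses
hold: $p$ is odd and $G/Z$ has class $2$, and $G/Z$ has exponent $p$ by Theorem~\ref{thm:more}(3).
For $x_i=(a_i,b_i,c_i)$, comparing $x_1x_2$ with $x_2x_1(0,\beta,\kappa)$ gives
$[x_1,x_2]=(0,\beta,\kappa)$ with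
\[
\beta=a_1a_2^\sigma-a_2a_1^\sigma,\qquad
\kappa=b_1a_2-b_2a_1+g(a_1,a_2)-g(a_2,a_1),
\]
and $t(x_1,x_2,x_3)=(0,0,\beta a_3)$ by the formula for $[(0,b,c),(x,0,0)]$ (the other coordinates
of $x_3$ do not matter, since $x_3=(a_3,0,0)(0,b_3,c_3)$, $t$ is additive, and the elements with
$a=0$ commute with each other). So
\[
B(\bar x_1,\bar x_2)=\bigl(0,\ \beta,\ \kappa-\tfrac12\beta(a_1+a_2)\bigr),
\]
and expanding the last coordinate we obtain
\[
\kappa-\tfrac12\beta(a_1+a_2)=b_1a_2-b_2a_1+\tfrac12a_1a_2a_2^\sigma-\tfrac12a_1a_2a_1^\sigma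
=\tilde b_1a_2-\tilde b_2a_1,\qquad \tilde b=b-\tfrac12aa^\sigma .
\]
The function $\tilde b$ is additive with respect to
$(a_1,b_1)\oplus(a_2,b_2)=\bigl(a_1+a_2,\,b_1+b_2+\tfrac12(a_1a_2^\sigma+a_2a_1^\sigma)\bigr)$. So
$B$ is visibly bilinear over $\mathbb F_p$ in the coordinates $(a,\tilde b)$. The elements of $M$
have the form $(0,b,c)$ and are multiplied by adding coordinates, so we may take for $\pi$ the
projection to the third coordinate. Then $\pi\circ B$ is, up to sign, the commutator form of the
Heisenberg group. Thus this group of class $3$ has, up to sign, the same family of alternating forms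
as Example~\ref{ex:heisenberg}, and its Pfaffian is again the norm up to a nonzero constant.
\end{example}

\begin{thebibliography}{1}
\bibitem{SY} N. S. Narasimha Sastry and Manoj Kumar Yadav (editors),
\url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/978-981-13-2047-7.pdf},
doi:10.1007/978-981-13-2047-7.
\end{thebibliography}

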